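# Approximating 0/1 cycle covers whose cycles all have length at least five

## 1. Degree bounds alone: short alternating chains

We begin with a problem that has no cycles in it. Let $G=(V,E_1)$ be a finite simple graph, and give every vertex a capacity $\beta(v)\in\{0,1,2\}$. We want a large edge set $F\subseteq E_1$ with $d_F(v)\le\beta(v)$ for all $v$, where $d_F(v)$ is the degree of $v$ in $F$. For $\beta\equiv1$ these sets are matchings. For $\beta\equiv 2$ they are disjoint unions of paths and cycles.

Consider bounded local search: as long as changing at most $s$ edges gives a larger admissible set, make the change. How good is the set at which this stops?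

**Proposition 0.** Let $M,N\subseteq E_1$ satisfy $d_M,d_N\le\beta$, and let $|M|<(1-\varepsilon)|N|$ with $\varepsilon\in(0,1)$. Then there is $M^*\subseteq E_1$ with $d_{M^*}\le\beta$, $|M^*|=|M|+1$ and $|M\triangle M^*|<2/\varepsilon$.

*Proof.* Call the edges of $N\setminus M$ red and those of $M\setminus N$ blue. At each vertex $v$ let $r_v$ and $b_v$ be the numbers of red and blue edges, and link $\min(r_v,b_v)$ disjoint pairs, each consisting of one red and one blue edge at $v$. Every edge has two ends and is linked to at most one other edge at each end, so the links arrange the edges of $M\triangle N$ into open chains and cyclic chains. (A red and a blue edge cannot be linked at both ends, because they would then be the same edge.) Colors alternate along each chain. A cyclic chain has equally many red and blue edges. In an open chain the number of red edges minus the number of blue edges is $-1$, $0$ or $1$.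

Summing these differences over all chains gives $|N\setminus M|-|M\setminus N|=|N|-|M|>\varepsilon|N|$. So more than $\varepsilon|N|$ chains have difference $+1$. All chains together have at most $|M|+|N|<2|N|$ edges, so some chain $P$ with difference $+1$ has fewer than $2/\varepsilon$ edges. Put $M^*=M\triangle P$. Then $|M^*|=|M|+1$.

It remains to check degrees. At a vertex $x$, every link of $P$ at $x$ adds one edge and removes one. Only the two unlinked ends of $P$ matter, and both belong to red edges. Unlinked red ends occur at $x$ only if $r_x>b_x$, and then there are exactly $r_x-b_x=d_N(x)-d_M(x)$ of them. So where $P$ has an unlinked end, $d_{M^*}(x)\le d_N(x)\le\beta(x)$, and elsewhere $d_{M^*}(x)=d_M(x)$. $\square$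

So a set that admits no improvement by fewer than $2/\varepsilon$ edges has at least a $(1-\varepsilon)$ fraction of the maximum size. The proof has two parts: many disjoint places where one can gain, and an averaging argument showing that one of these places is small.

**What changes in general?** Suppose $F$ must also contain no triangle and no 4-cycle. Toggling a chain may create one. This talk is about repairing that, and about the approximation problem that the repair settles.

## 2. Cycle covers without triangles and 4-cycles

Let a complete graph on $n$ vertices have edge weights in $\mathbb N_0=\{0,1,2,\dots\}$. A *cycle cover* is a spanning subgraph in which every vertex lies on exactly one simple cycle. Its weight is the sum of its edge weights. For $k\ge3$, a *$k$-cycle cover* is a cycle cover in which every cycle has length at least $k$. If $n\ge k$ one exists, for example a Hamiltonian cycle, and we consider only $n\ge k$. **Max-W-$k$-UCC** asks for a $k$-cycle cover of maximum weight. **Max-$k$-UCC** is the case of weights in $\{0,1\}$. If $E_1$ is the set of weight-1 edges, it asks for a $k$-cycle cover of the complete graph that uses as many edges of $(V,E_1)$ as possible.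

Some cases of Max-5-UCC by hand:

* $n=5$, $E_1$ a $K_4$ plus an isolated vertex. Every cover is a Hamiltonian cycle. It contains no cycle inside the $K_4$, so it uses at most 3 edges of $E_1$, and a path on four vertices closed through the fifth vertex attains 3.
* $n=8$, $E_1$ two disjoint copies of $K_4$. Each copy contributes at most 3 edges, since four edges on four vertices contain a cycle, of length 3 or 4. Joining two 4-vertex paths into a Hamiltonian cycle attains 6. With 4-cycles allowed the optimum would be 8.
* $n=6$, $E_1$ a 5-cycle plus an isolated vertex. The 5-cycle has 5 edges, but it is not part of any cover: two cycles of length at least 5 would need 10 vertices, so the cover is a Hamiltonian cycle on 6 vertices. This contains no 5-cycle, so the optimum is 4.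

**Approximation notions.** A maximization problem has a *polynomial-time approximation scheme* (PTAS) if for every fixed $\varepsilon\in(0,1)$ some polynomial-time algorithm always returns a solution of value at least $(1-\varepsilon)\mathrm{OPT}$. The class APX consists of the NP optimization problems with a polynomial-time constant-factor approximation. A problem is *APX-hard* if every problem in APX reduces to it by an approximation-preserving reduction; here this means L-reductions or AP-reductions, whose definitions we recall in Section 7. It is *APX-complete* if it is APX-hard and in APX.

The question comes from "Approximability of Cycle Covers and Smoothed Analysis of Binary Search Trees". That work states that (i) Max-W-$k$-UCC, and hence Max-$k$-UCC, has a polynomial-time constant-factor approximation, so both are in APX; and that (ii) Max-W-5-UCC is APX-hard even with weights restricted to $0,1,2$. It leaves the status of Max-5-UCC open: is it APX-complete, that is, APX-hard?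

**Good sets.** Fix $\mathcal F\subseteq\{3,4\}$ and $\beta:V\to\{0,1,2\}$. An edge set $F\subseteq E_1$ is **good** if $d_F(v)\le\beta(v)$ for every $v$ and $(V,F)$ contains no cycle whose length is in $\mathcal F$. The components of $(V,F)$ are then paths (possibly single vertices) and cycles. For the question as posed, $\mathcal F=\{3,4\}$ and $\beta\equiv2$; a first reading can assume this throughout. Carrying a general $\beta$ costs nothing and is used in Section 8.

*Example.* On a $K_4$ with $\beta\equiv2$, a 4-cycle is good for $\mathcal F=\{3\}$ and not good for $\mathcal F=\{3,4\}$. In the latter case the maximum good sets are the 3-edge paths.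

**Theorem 1.** Let $\beta\equiv 2$. For every $\varepsilon\in(0,1)$ there is a constant $s=s(\varepsilon)$ such that, if $M$ is good and no good $M^*$ satisfies $|M^*|>|M|$ and $|M\triangle M^*|\le s$, then $|M|\ge(1-\varepsilon)|N|$ for every good $N$.

**Theorem 2.** Max-5-UCC has a PTAS. Hence, if P $\ne$ NP, Max-5-UCC is not APX-hard under L- or AP-reductions.

So Max-5-UCC is not APX-complete unless P = NP. The algorithm is plain local search, and the work lies in Theorem 1.

## 3. Passing between good sets and covers at the cost of one edge

In this section $\mathcal F=\{3,4\}$, $\beta\equiv2$ and $n\ge5$. For a good $F$ let $p(F)$ be the number of vertices that are not on a cycle of $(V,F)$. These are the vertices of the path components.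

**Lemma 1.**
(a) The weight-1 edges of a 5-cycle cover form a good set $F$ with $p(F)=0$ or $p(F)\ge5$.
(b) From a good $F$ with $p(F)=0$ or $p(F)\ge5$ one efficiently obtains a 5-cycle cover of weight at least $|F|$.
(c) From any good $F$ one efficiently obtains a 5-cycle cover of weight at least $|F|-1$.

*Proof.* (a) Degrees are at most 2. A cycle contained in $F$ is a whole cycle of the cover, so its length is at least 5, and $F$ is good. The vertices not on cycles of $F$ are exactly those of the remaining cover cycles. Each of these has at least 5 vertices, so their total is $0$ or at least $5$.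

(b) The cycles of $F$ have length at least 5; keep them. If $p(F)\ge5$, arrange the path components in a cyclic order and join the end of each to the start of the next, using edges of the complete graph. If there is only one path, join its two ends. The result is one simple cycle of length $p(F)\ge5$ containing all path edges.

(c) If $p(F)=0$ or $p(F)\ge5$, use (b). Otherwise $1\le p(F)\le4<n$, so some vertex lies on a cycle component $C$ of $F$. Delete one edge of $C$. The set stays good, and $p$ becomes $p(F)+|C|\ge1+5=6$, so (b) applies. $\square$

The third example of Section 2 shows that the loss of one edge in (c) can really occur.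

## 4. A chain that closes a 4-cycle

Let us try the proof of Proposition 0 with $\mathcal F=\{3,4\}$ and $\beta\equiv2$. Take five vertices $u,s,t,v,t'$ and
$$M=\{us,\,st,\,tv\},\qquad N=\{su,\,uv,\,vt,\,tt'\}.$$
Both are good: $M$ is the path $u\,s\,t\,v$ and $N$ is the path $s\,u\,v\,t\,t'$. The red edges are $uv$ and $tt'$, and the only blue edge is $st$. The only possible link is between $st$ and $tt'$ at $t$. So the chains are $\{uv\}$ with difference $+1$ and $\{st,tt'\}$ with difference $0$. Toggling $\{uv\}$ closes the 4-cycle $u\,s\,t\,v$. Now take many disjoint copies. Then $|M|=\frac34|N|$, there is a linear number of gaining chains, and none of them may be toggled on its own. The count of Proposition 0 is intact, but its chains are not legal moves.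

The natural repair is to remove an edge of the short cycle just created. This uses up the gain, and $|M|$ stays the same. Such a move is still useful if it brings $M$ closer to $N$, say by removing an edge outside $N$. So consider a vertex $u$ with $d_M(u)<d_N(u)$, and look for a move
$$M'=M+f-e,\qquad f=uv\in N\setminus M,\quad e\in M\setminus N. \tag{1}$$

Here is exactly where this stops. Let $M$ be the path $u\,s\,t\,v\,x$ and $N=\{us,uv,vt\}$. Then $d_M(u)=1<2=d_N(u)$, and the only choice is $f=uv$. In $M+uv$ the vertex $v$ has degree 3, so $e$ must be $tv$, $vx$ or $uv$ itself. The 4-cycle $u\,s\,t\,v$ must be broken by the same single edge, which excludes $vx$. The only real move left removes $tv$, and $tv$ is an edge of $N$. No move (1) exists. Removing two edges would be legal but would lose an edge, and one lost edge cancels one gain.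

Make the forced move anyway, and set $M_1=M+uv-tv$. The path $u\,s\,t\,v\,x$ becomes the path $t\,s\,u\,v\,x$ *on the same vertices*, so no cycle has been created. The distance $|M\triangle N|$ has not changed: it is 3 before and after. But the degrees have moved toward those of $N$: $u$ has reached $d_N(u)=2$, and $t$ has dropped to $d_N(t)=1$. So progress should be measured by edges and degrees together. For good $M,N$ put
$$\Phi(M,N)=|M\triangle N|+\sum_{v}|d_M(v)-d_N(v)|. \tag{2}$$
In the example $\Phi$ drops from $3+4=7$ to $3+2=5$. (Before: $u,s,t,x$ are each off by one. After: only $s$ and $x$.)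

In the five-vertex example, $t$ has a further $N$-edge $tt'$, and after the rotation we can continue there. Now $M_1=\{us,st,uv\}$ is the path $t\,s\,u\,v$, and adding $tt'$ gives four edges forming the path $t'\,t\,s\,u\,v$. The next lemma says that these moves are always enough.

## 5. An exchange that never loses an edge

**Lemma 2.** Let $M,N$ be good and let $u$ satisfy $d_M(u)<d_N(u)$. Then there is a good $M'\subseteq M\cup N$ such that

1. both ends of every edge of $M\triangle M'$ have distance at most $4$ from $u$ in the graph $(V,M\cup N)$;
2. either $|M'|=|M|+1$, or $|M'|=|M|$ and $\Phi(M',N)\le\Phi(M,N)-2$.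

Call a vertex $v$ *full* in a good set $F$ if $d_F(v)=\beta(v)$. We use one small fact repeatedly.

**Fact (3).** *If $F$ and $N$ are good, $vx\in N\setminus F$ and $v$ is full in $F$, then some edge at $v$ lies in $F\setminus N$.* Indeed, the $N$-edge $vx$ is not in $F$. So at most $d_N(v)-1\le\beta(v)-1<d_F(v)$ of the $F$-edges at $v$ lie in $N$.

*Proof of Lemma 2.*

**Step 1: which new cycles can arise.** Since $d_M(u)<d_N(u)\le2$, we have $d_M(u)\le1$. So the component of $u$ in $M$ is a path starting at $u$; write it as $u=p_0,p_1,p_2,\dots$. Since $d_M(u)<d_N(u)$, there is an edge $f=uv\in N\setminus M$. Adding $f$ at $u$ respects $\beta(u)$, because $d_M(u)+1\le d_N(u)\le\beta(u)$. A cycle of $M+f$ through $f$ consists of $f$ and a path in $M$ from $u$ to $v$. It exists only if $v=p_j$ with $j\ge2$ (as $uv\notin M$), and then it is the unique cycle $Z_f=p_0p_1\cdots p_jp_0$, of length $j+1$. Call $f$ **blocked** if $Z_f$ exists, its length is in $\mathcal F$, and the edge of $Z_f$ at $v$ other than $f$ belongs to $N$. This is the situation that stopped us in Section 4.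

**Step 2: if some $f=uv\in N\setminus M$ is not blocked, one edge suffices (Case 1).** There are three subcases.

(1a) *$Z_f$ does not exist or has length not in $\mathcal F$, and $v$ is not full in $M$.* Then $M'=M+f$ respects $\beta$. Its only possible new cycle is $Z_f$, which is allowed. So $M'$ is good and $|M'|=|M|+1$.

(1b) *$Z_f$ does not exist or has length not in $\mathcal F$, and $v$ is full in $M$.* By Fact (3) there is $e=vw\in M\setminus N$. Put $M'=M+f-e$. The degree of $v$ is unchanged, and the only possible new cycle is $Z_f$, so $M'$ is good.

(1c) *$Z_f$ exists with length in $\mathcal F$.* Let $e=vw$ be the edge of $Z_f$ at $v$ other than $f$. It lies in $M$, and since $f$ is not blocked, $e\notin N$. Put $M'=M+f-e$. The degree of $v$ is unchanged, and $Z_f$, the only cycle of $M+f$ through $f$, is destroyed. So $M'$ is good.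

In (1b) and (1c), $|M'|=|M|$. We added an edge of $N\setminus M$ and removed an edge of $M\setminus N$, so $|M'\triangle N|=|M\triangle N|-2$. We have $w\ne u$ because $uv\notin M$. Hence exactly two degrees change. The degree of $u$ rises by 1 from below $d_N(u)$, which lowers the degree sum in (2) by 1. The degree of $w$ falls by 1, which raises the sum by at most 1. So the degree sum does not increase, and $\Phi$ drops by at least 2. The vertices $u,v,w$ have distance at most $0,1,2$ from $u$.

**Step 3: if every edge of $N\setminus M$ at $u$ is blocked, the configuration is forced (Case 2).** A blocked edge $uv$ has $v=p_j$ with $j\ge 2$, so $p_1$ exists and $d_M(u)=1$. Hence $d_N(u)=2$. As $j+1\in\mathcal F\subseteq\{3,4\}$, a blocked edge $uv$ is of one of two kinds: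

* $v=p_2$, with $p_1p_2\in N$ and $3\in\mathcal F$;
* $v=p_3$, with $p_2p_3\in N$ and $4\in\mathcal F$.

Let $g=up_1$ be the $M$-edge at $u$.

Suppose $g\notin N$. Then both $N$-edges at $u$ are in $N\setminus M$ and are blocked, so they are $up_2$ and $up_3$. The first gives $3\in\mathcal F$, and the second gives $p_2p_3\in N$. So $N$ contains the triangle $u\,p_2\,p_3$ although $3\in\mathcal F$, a contradiction.

So $g\in N$, and there is exactly one edge $f=uv\in N\setminus M$ at $u$. If $v=p_2$, then $up_1,p_1p_2,up_2\in N$ form a triangle while $3\in\mathcal F$, a contradiction. Hence $v=p_3$ and $4\in\mathcal F$. Write $s=p_1$ and $t=p_2$. Then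
$$us,\ tv\in M\cap N,\qquad uv\in N\setminus M,\qquad st\in M\setminus N. \tag{4}$$
Here $st\notin N$ because otherwise $N$ would contain the 4-cycle $u\,s\,t\,v$. This is the configuration of Section 4.

**Step 4: rotate the path.** Put $M_1=M+uv-tv$. The component $u\,s\,t\,v\cdots$ of $M$ becomes the path $t\,s\,u\,v\cdots$ on the same vertices, and all other components are untouched. So there are no new cycles. The degree of $u$ becomes $2=d_N(u)\le\beta(u)$, that of $t$ becomes $1=d_M(t)-1$, and all others are unchanged. Thus $M_1$ is good and $|M_1|=|M|$. We have $d_N(t)\ge1$ because $tv\in N$.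

(2a) *$d_N(t)=1$.* Take $M'=M_1$. We added $uv\in N$ and removed $tv\in N$, so $|M'\triangle N|=|M\triangle N|$. The degree of $u$ went from $1$ to $2=d_N(u)$, and that of $t$ went from $2$ to $1=d_N(t)$. So $\Phi$ drops by exactly 2.

(2b) *$d_N(t)=2$.* Let $tt'\in N$ with $t'\ne v$. We add this edge; first we check that it is safe.

* $t'\ne s$, since $st\notin N$. Also $t'\ne u$, since the two $N$-neighbors of $u$ are $s$ and $v$. So $t'\notin\{s,u,v\}$.
* $tt'\notin M$, since the $M$-neighbors of $t$ are $s$ and $v$. Also $tt'\notin M_1$, since the only $M_1$-neighbor of $t$ is $s$.
* The $M_1$-component of $t$ is a path starting $t,s,u,v,\dots$. A cycle of $M_1+tt'$ through $tt'$ must follow this path from $t$ to $t'$, so it contains $t,s,u,v,t'$ and has length at least $5$. Such a cycle is allowed.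
* At $t$ the degree becomes $2=d_N(t)\le\beta(t)$.

If $t'$ is not full in $M_1$, then $M'=M_1+tt'$ is good and $|M'|=|M|+1$.

If $t'$ is full in $M_1$, Fact (3) with $F=M_1$ and the edge $tt'\in N\setminus M_1$ gives $e=t'w\in M_1\setminus N$. Since the only edge of $M_1\setminus M$ is $uv\in N$, we have $e\in M\setminus N$. Put $M'=M_1+tt'-e$. The degree of $t'$ is unchanged, and new cycles have length at least $5$, so $M'$ is good; also $|M'|=|M|$. Compared with $M$, adding $uv$, removing $tv$, adding $tt'$ and removing $e$ changes $|M\triangle N|$ by $-1,+1,-1,-1$, in total $-2$. For the degrees, note that $w\ne u$, because the $M_1$-neighbors of $u$ are $s$ and $v$, and $t'$ is neither; and $w\ne t$, because $tt'\notin M_1$. So relative to $M$ the vertex $t$ is back at its old degree, $t'$ is unchanged, $u$ has moved one closer to $d_N(u)$, and $w$ has lost one. (Possibly $w=v$; this does no harm.) The degree sum does not increase, and $\Phi$ drops by at least 2.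

**Step 5: distances.** All edges used lie in $M\cup N$. Following $uv,vt,tt',t'w$, the distances from $u$ are at most $1,2,3,4$ for $v,t,t',w$. $\square$

**Iterating Lemma 2 along one sequence is not enough.** If $|M|<|N|$, some vertex has $d_M(u)<d_N(u)$, since $\sum_v(d_N(v)-d_M(v))=2(|N|-|M|)>0$. So we can apply the lemma again and again. As $\Phi\ge0$ cannot drop forever, a gain occurs eventually. But the total change may be huge. Take $\beta\equiv1$ and a path $x_0x_1\cdots x_{2r+1}$, with $N=\{x_0x_1,x_2x_3,\dots,x_{2r}x_{2r+1}\}$ and $M=\{x_1x_2,\dots,x_{2r-1}x_{2r}\}$. If $r\ge1$, a step at $x_0$ replaces $x_1x_2$ by $x_0x_1$ and passes the deficiency on to $x_2$. Within this path the only good set larger than $M$ is the unique perfect matching $N$, so every improvement changes all $2r+1$ edges. Here $|N|-|M|=1$. We must use that the deficit $|N|-|M|$ is linear in $|N|$. In Section 1 this was done by averaging over disjoint chains; now we have only steps, which overlap and depend on one another. The remedy is to make many steps in *constantly many layers*, and then to undo every step that the gain did not depend on.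

## 6. Constantly many layers of exchanges, and the steps behind a gain

In a graph of maximum degree at most 4 there are at most $4\cdot3^{i-1}$ vertices at distance exactly $i\ge1$ from a given vertex. So a ball of radius $R$ has at most
$$1+4\sum_{i<R}3^i=2\cdot3^R-1 \tag{5}$$
vertices; for $R=4$ this is $161$. Define
$$b=161,\qquad T=\lceil 3b/\varepsilon\rceil,\qquad q=2\cdot3^9,\qquad s=4\cdot3^{9qT}.$$

**Lemma 3.** If $M,N$ are good and $|M|<(1-\varepsilon)|N|$, then there is a good $M^*$ with $|M^*|>|M|$ and $|M\triangle M^*|\le s$.

For $\beta\equiv2$ this is Theorem 1, stated as its contrapositive. The constant $s$ depends only on $\varepsilon$.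

*Proof.* **Step 1: fix the geometry and color it, so that steps of the same color do not interact.** Let $H=(V,M\cup N)$. It has maximum degree at most 4. From now on all distances $d(\cdot,\cdot)$ and balls $B(\cdot,\cdot)$ are taken in $H$, which never changes. Color $V$ greedily with $q$ colors so that distinct vertices at distance at most $9$ get distinct colors. This is possible, because by (5) each vertex has at most $2\cdot3^9-2<q$ other vertices within distance 9.

**Step 2: the process.** Put $M_0=M$. A *sweep* consists of layers $c=1,\dots,q$. In layer $c$, go through the vertices $u$ of color $c$ one by one. Call $u$ *active* if the current set $M_{i-1}$ satisfies $d_{M_{i-1}}(u)<d_N(u)$. If $u$ is active at its turn, perform a *step*: apply Lemma 2 to $(M_{i-1},N,u)$ and let $M_i$ be the resulting set. Write $u_i=u$ and $X_i=M_{i-1}\triangle M_i$. By induction $M_i\subseteq M\cup N$. So $(V,M_{i-1}\cup N)$ is a subgraph of $H$, and distances in $H$ are at most those in it. Hence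
$$\text{all ends of edges of }X_i\text{ lie in }B(u_i,4). \tag{6}$$
Stop at the first *gaining* step, the first with $|M_i|=|M_{i-1}|+1$. Until then $|M_i|=|M|$, and each step lowers $\Phi(\cdot,N)$ by at least 2.

**Step 3: a gaining step occurs within $T$ sweeps.** This is the averaging argument. Suppose there is no gaining step in $T$ sweeps. Consider one sweep, let $M_i$ be the set at its beginning, and let $A_0$ be the set of vertices active then. We have $\sum_v(d_N(v)-d_{M_i}(v))=2(|N|-|M|)$. Each summand is at most 2 and only active vertices have positive summands, so
$$|A_0|\ge|N|-|M|>\varepsilon|N|.$$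
Take $u\in A_0$. Either $u$ is still active at its turn, and then a step is centered at $u$. Or its degree was changed earlier in this sweep; then $u$ is an end of an edge of some $X_j$ of this sweep, and by (6) the center $u_j$ is within distance 4 of $u$. So every vertex of $A_0$ lies within distance 4 of the center of a step of this sweep. Distinct steps of one sweep have distinct centers, and a ball of radius 4 has at most $b$ vertices. So the sweep has more than $\varepsilon|N|/b$ steps. After $T$ sweeps $\Phi$ has dropped by more than
$$2T\cdot\frac{\varepsilon|N|}{b}\ \ge\ 6|N|.$$
But initially $\Phi\le(|M|+|N|)+(2|M|+2|N|)<6|N|$, and $\Phi\ge0$. This is a contradiction.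

**Step 4: collect the steps on which the gain may depend.** Number the steps $1,\dots,m$, with $m$ the gaining one. Let $A\subseteq\{1,\dots,m\}$ be the smallest set with $m\in A$ and
$$k\in A,\quad i<k,\quad d(u_i,u_k)\le9\quad\Longrightarrow\quad i\in A. \tag{7}$$
For $0\le k\le m$ let $M_k^A$ be the set obtained from $M$ by toggling successively $X_i$ for all $i\le k$ with $i\in A$. We replay the process and skip all steps outside $A$.

**Step 5: the replay is legal.** *Claim: every $M_k^A$ is good; $|M_k^A|=|M|$ for $k<m$, and $|M_m^A|=|M|+1$.*

We use induction on $k$. For $k=0$ the set is $M$. If $k\notin A$, then $k<m$ and $M_k^A=M_{k-1}^A$. So let $k\in A$, and let $E_B$ be the set of edges of $H$ with both ends in $B(u_k,5)$. We show that inside $E_B$ the replay sees exactly what the original process saw.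

If $i<k$ and $i\notin A$, then $d(u_i,u_k)\ge10$ by (7). An edge of $X_i\cap E_B$ would have an end within distance 4 of $u_i$ and within distance 5 of $u_k$, so $d(u_i,u_k)\le9$. Hence $X_i\cap E_B=\emptyset$. So the skipped toggles do not touch $E_B$, and $M_{k-1}^A\cap E_B=M_{k-1}\cap E_B$. By (6), $X_k\subseteq E_B$, and toggling $X_k$ on both sides gives
$$M_k^A\cap E_B=M_k\cap E_B. \tag{8}$$
We check the three requirements.

* *Size.* Toggling $X_k$ acts only inside $E_B$, where both processes agree before and after. So $|M_k^A|-|M_{k-1}^A|=|M_k|-|M_{k-1}|$, which is $0$ for $k<m$ and $1$ for $k=m$.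
* *Degrees.* If $x$ is an end of an edge of $X_k$, then $d(u_k,x)\le4$. All $H$-edges at $x$ have both ends in $B(u_k,5)$, so they lie in $E_B$. By (8) the degree of $x$ in $M_k^A$ is $d_{M_k}(x)\le\beta(x)$. All other degrees are the same as in $M_{k-1}^A$.
* *Cycles.* Suppose $M_k^A$ contains a cycle $Z$ with length in $\mathcal F$, so of length at most 4. As $M_{k-1}^A$ is good, $Z$ contains an edge $xy\in X_k$, and $x,y\in B(u_k,4)$. On a cycle of length at most 4, every other vertex is a neighbor on $Z$ of $x$ or $y$, so it lies in $B(u_k,5)$. Hence $Z\subseteq E_B\cap M_k^A\subseteq M_k$ by (8), which contradicts the goodness of $M_k$.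

This proves the claim. Put $M^*=M_m^A$. It is good and $|M^*|=|M|+1$.

**Step 6: the change has constant size.** This is where the coloring pays off. If $i<k$ and $d(u_i,u_k)\le9$, then step $i$ lies in a strictly earlier layer than step $k$. If $u_i\ne u_k$, their colors differ, so their layers differ. If $u_i=u_k$, the two steps are in different sweeps, since each vertex has one turn per sweep. There are at most $qT$ layers in total. So each $i\in A$ is reached from $m$ by at most $qT-1$ applications of (7), and $d(u_i,u_m)\le9(qT-1)$. Every edge of $M\triangle M^*$ lies in some $X_i$ with $i\in A$, so by (6) both its ends lie within $9(qT-1)+4\le9qT$ of $u_m$. The ball $B(u_m,9qT)$ has at most $2\cdot3^{9qT}$ vertices. As $H$ has maximum degree at most 4, this ball spans at most twice as many edges, that is, at most $4\cdot3^{9qT}=s$. $\square$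

Without the colors, Step 6 would fail. A single sweep in arbitrary order may contain a chain of steps in which each is within distance 9 of the previous one, and nothing would bound the length of such a chain.

## 7. The scheme for Max-5-UCC, and why it excludes APX-hardness

*Proof of Theorem 2.* Fix $\varepsilon\in(0,1)$ and take $\mathcal F=\{3,4\}$, $\beta\equiv2$. Instances have $n\ge5$.

**The algorithm.**

1. For every good $F\subseteq E_1$ with $|F|\le2/\varepsilon$ and $p(F)\notin\{1,2,3,4\}$, build the cover of Lemma 1(b).
2. Let $s=s(\varepsilon/2)$ and start with $M=\emptyset$. While some $X\subseteq E_1$ with $|X|\le s$ makes $M\triangle X$ good and $|M\triangle X|>|M|$, replace $M$ by $M\triangle X$. At the end build the cover of Lemma 1(c).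
3. Output the heaviest cover found.

**Running time.** Step 1 inspects polynomially many sets, because $2/\varepsilon$ is a constant. In step 2, $|M|\le n$ because degrees are at most 2, so there are at most $n$ improvements, and each search inspects $|E_1|^{O(s)}$ sets. For fixed $\varepsilon$ this is polynomial.

**Quality.** Let $F_0$ be the set of weight-1 edges of an optimal cover, so $|F_0|=\mathrm{OPT}$. By Lemma 1(a), $F_0$ is good and $p(F_0)\notin\{1,2,3,4\}$. If $\mathrm{OPT}\le2/\varepsilon$, then $F_0$ is one of the sets in step 1, and the output is optimal. Otherwise $1<\frac\varepsilon2\mathrm{OPT}$. Theorem 1 with $\varepsilon/2$ and $N=F_0$ shows that the final $M$ of step 2 gives a cover of weight at least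
$$|M|-1\ \ge\ (1-\tfrac\varepsilon2)\,\mathrm{OPT}-1\ \ge\ (1-\tfrac\varepsilon2)\,\mathrm{OPT}-\tfrac\varepsilon2\,\mathrm{OPT}=(1-\varepsilon)\,\mathrm{OPT}.$$
So Max-5-UCC has a PTAS.

**No APX-hardness.** We use Max-3SAT: satisfy as many clauses as possible. It is in APX: each (nonempty) clause is satisfied by any given assignment or by its complement, so the better of the two satisfies at least half of the clauses. By the PCP theorem (Arora, Lund, Motwani, Sudan, Szegedy, J. ACM 45, 1998) it has no PTAS unless P = NP. If Max-5-UCC were APX-hard, Max-3SAT would reduce to it. We check that both kinds of reduction carry a PTAS back.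

*L-reduction.* There are polynomial-time maps $x\mapsto f(x)$ on instances and $(x,y)\mapsto g(x,y)$ on solutions, and constants $a,c>0$, with $\mathrm{OPT}(f(x))\le a\,\mathrm{OPT}(x)$ and
$$|\mathrm{OPT}(x)-\mathrm{val}(g(x,y))|\le c\,|\mathrm{OPT}(f(x))-\mathrm{val}(y)|.$$
Given a target accuracy $\eta\in(0,1)$, let $\delta=\min(\tfrac12,\eta/(ac))$ and compute $y$ with $\mathrm{val}(y)\ge(1-\delta)\mathrm{OPT}(f(x))$. Then
$$\mathrm{OPT}(x)-\mathrm{val}(g(x,y))\le c\,\delta\,\mathrm{OPT}(f(x))\le ac\,\delta\,\mathrm{OPT}(x)\le\eta\,\mathrm{OPT}(x).$$
The last line uses that the source problem is a maximization problem.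

*AP-reduction.* Measure a solution by its ratio $\mathrm{OPT}/\mathrm{val}\ge1$ (an optimal solution has ratio 1). There are maps $f(x,r)$ and $g(x,y,r)$, polynomial-time for each fixed rational $r>1$, and a constant $\alpha>0$ such that a ratio at most $r$ for $y$ on $f(x,r)$ gives a ratio at most $1+\alpha(r-1)$ for $g(x,y,r)$ on $x$. For a desired ratio $1+\eta$, choose a rational $r>1$ with $\alpha(r-1)\le\eta$, and run the PTAS for Max-5-UCC with accuracy $1-1/r$. This yields ratio at most $r$ on $f(x,r)$, hence at most $1+\eta$ on $x$.

In both cases Max-3SAT would have a PTAS, so P = NP. Thus, if P $\ne$ NP, Max-5-UCC is not APX-hard, and so not APX-complete. $\square$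

Theorem 2 settles approximability. It does not decide whether Max-5-UCC can be solved exactly in polynomial time, and nothing above depends on that.

## 8. Degree bounds, other sets of lengths, and weight two

For $L\subseteq\{3,4,5,\dots\}$ let **Max-$L$-UCC** (weights $0/1$) ask for a cycle cover of maximum weight with all cycle lengths in $L$. For example, $L=\{5,6,\dots\}$ is Max-5-UCC, and $L=\{3,5,6,\dots\}$ forbids only 4-cycles.

**Theorem 3.**
(i) For every $\mathcal F\subseteq\{3,4\}$ and every $\beta:V\to\{0,1,2\}$, the following problem has a PTAS by local search: find a maximum set $F\subseteq E_1$ with $d_F(v)\le\beta(v)$ for all $v$ and without cycles of length in $\mathcal F$.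
(ii) If $\{3,4,5,\dots\}\setminus L\subseteq\{3,4\}$, then Max-$L$-UCC with weights in $\{0,1\}$ has a PTAS on instances with $n\ge5$ (instances with $n\le4$ are solved by brute force).
(iii) The weight restriction in Theorem 2 is sharp: with weights in $\{0,1,2\}$ there is no PTAS for $L=\{5,6,\dots\}$ unless P = NP.

*Proof.* (i) The sets in question are the good sets for $\mathcal F$ and $\beta$, and Lemmas 2 and 3 were proved for all such $\mathcal F,\beta$. Run the local search of step 2 of the algorithm, without building a cover, with $s=s(\varepsilon)$. It starts at the good set $\emptyset$ and makes at most $n$ improvements, each found in time polynomial for fixed $\varepsilon$. Let $N$ be a maximum good set. If the final $M$ had $|M|<(1-\varepsilon)|N|$, Lemma 3 would give a further improvement with $|X|\le s$. So $|M|\ge(1-\varepsilon)|N|$.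

(ii) Put $\mathcal F=\{3,4,\dots\}\setminus L\subseteq\{3,4\}$ and $\beta\equiv2$, and let $n\ge5$. Every integer at least $5$ is in $L$, so covers exist. Define $p(F)$ as in Section 3. We replace Lemma 1 by three statements.

(a′) *The weight-1 edges of an $L$-cycle cover form a good set $F$ with $p(F)\in\{0\}\cup L$.* A cycle in $F$ is a whole cover cycle, so its length is in $L$, and $F$ is good. The number $p(F)$ is a sum of lengths from $L$, each at least 3. So $p(F)\in\{1,2\}$ is impossible. If $p(F)\in\{3,4\}$, the sum has only one term, so $p(F)\in L$. Every value at least 5 is in $L$.

(b′) *If $p(F)\in\{0\}\cup L$, one efficiently obtains an $L$-cycle cover of weight at least $|F|$.* Keep the cycles of $F$, whose lengths are in $L$. If $p(F)>0$, join all paths into one cycle of length $p(F)\in L$, as in Lemma 1(b); since $p(F)\ge3$, this is a simple cycle.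

(c′) *From any good $F$ one efficiently obtains an $L$-cycle cover of weight at least $|F|-2$.* If $p(F)\in\{0\}\cup L$, use (b′). Otherwise $p(F)\in\{1,2\}\cup\mathcal F$, so $1\le p(F)\le4<n$, and $F$ has a cycle $C$. Delete an edge of $C$; then $p$ becomes $p(F)+|C|\ge4$. If this value is in $L$, use (b′). If not, it equals $4<n$, so another cycle remains. Delete one of its edges too. Now $p\ge4+3=7$, which is in $L$, and (b′) applies. At most two edges were lost.

Now argue as in Section 7. Enumerate all good $F$ with $|F|\le4/\varepsilon$ and $p(F)\in\{0\}\cup L$, and build the covers of (b′). Also run the local search with $s(\varepsilon/2)$ and build the cover of (c′). Output the heaviest cover. If $\mathrm{OPT}\le4/\varepsilon$, the weight-1 edges of an optimal cover are enumerated by (a′), and the output is optimal. If $\mathrm{OPT}>4/\varepsilon$, then $2\le\frac\varepsilon2\mathrm{OPT}$, and Theorem 1 gives weight at least $(1-\frac\varepsilon2)\mathrm{OPT}-2\ge(1-\varepsilon)\mathrm{OPT}$.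

(iii) By result (ii) quoted in Section 2, Max-W-5-UCC with weights $0,1,2$ is APX-hard, so Max-3SAT reduces to it. By the argument at the end of Section 7, a PTAS for it would give a PTAS for Max-3SAT, and so P = NP. $\square$
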